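
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{A closed generating cone\\ without Lipschitz decompositions}


\begin{abstract}
We construct a separable Banach space $X$ and a closed generating cone $C\subseteq X$ for which there are no Lipschitz maps $x\mapsto x^{\pm}$ from $X$ to $C$ with $x=x^+-x^-$ for all $x\in X$. The example is $X=\ell_2\oplus\ell_1$ with a cone built from a quotient map $\ell_1\to\ell_2$, and the proof is a short argument with approximate midpoints. If $\ell_2$ is replaced by $c_0$, much more is true: for every decomposition on a ball of radius $R$, continuous or not, there are arbitrarily close points whose positive parts have distance at least $R$ up to an arbitrarily small error, and the constant $R$ is optimal. In particular no decomposition is uniformly continuous on any nonempty open set, although continuous positively homogeneous decompositions exist.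
\end{abstract}

\section{The question and the results}

Let $X$ be a real Banach space. A \emph{wedge} in $X$ is a nonempty set $C\subseteq X$ with $C+C\subseteq C$ and $\lambda C\subseteq C$ for all $\lambda\ge 0$. It is a \emph{cone} if, in addition, $C\cap(-C)=\{0\}$. It is \emph{generating} if $X=C-C$, that is, if every $x\in X$ can be written as $x=x^+-x^-$ with $x^+,x^-\in C$. Such a decomposition is far from unique, and it is natural to ask how regularly it can be made to depend on $x$. The following question was posed in \cite{problem}, with the conjecture that the answer is yes.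

\begin{quote}
\emph{Do there exist a Banach space $X$ and a closed generating cone or wedge $C\subseteq X$ that admit no Lipschitz maps $(\cdot)^{\pm}\colon X\to C$ with $x=x^+-x^-$ for all $x\in X$?}
\end{quote}

The simplest examples point the other way. If $X$ is a Banach lattice and $C$ its positive cone, the lattice operation $x^+=x\vee 0$ satisfies $|x^+-y^+|\le|x-y|$, so it is Lipschitz with constant $1$, and so is $x^-=(-x)^+$. If $C$ has an interior point, say $e+\{\|x\|\le\rho\}\subseteq C$ with $\rho>0$, then
\[
x^+=x+\rho^{-1}\|x\|\,e,\qquad x^-=\rho^{-1}\|x\|\,e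
\]
is a Lipschitz decomposition. This covers every generating cone in a finite-dimensional space: such a cone contains a basis $b_1,\dots,b_n$, and $b_1+\dots+b_n$ is an interior point. A counterexample therefore has to be infinite-dimensional, its cone must have empty interior, and it cannot be a Banach lattice with its positive cone. We prove that counterexamples exist, so the conjecture is true.

\subsection*{The cone}

Throughout, $\ell_1=\ell_1(\mathbb N)$ is real and carries the coordinatewise order. The operations $|y|$, $\wedge$, $\vee$, $y^\pm$ are coordinatewise, and $\ell_1^+=\{w\in\ell_1:w\ge0\}$. For $w\in\ell_1^+$ let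
\[
[-w,w]=\{y\in\ell_1:|y|\le w\}.
\]
Let $Z$ be a separable Banach space, let $(z_j)$ be a dense sequence in its unit ball, and put $Qy=\sum_j y(j)z_j$ for $y\in\ell_1$. Thus $\|Qy\|\le\|y\|_1$, and $Q$ maps $\ell_1$ onto $Z$ (Lemma \ref{lem:quotient}). Define
\begin{equation}\label{eq:cone}
X=Z\oplus\ell_1,\quad \|(z,w)\|=\max(\|z\|,\|w\|_1),\qquad
C=\{(Qy,w):w\in\ell_1^+,\ y\in[-w,w]\}.
\end{equation}
A pair $(z,w)$ is thus positive if and only if $z$ has a lift $y$ through $Q$ whose modulus is dominated by $w$. The cone is made so that a decomposition of $(z,0)$ produces an element of $\ell_1^+$ that dominates the modulus of some lift of $z$. A Lipschitz decomposition then produces a dominating element that depends on $z$ in a Lipschitz way, and we shall see that for $Z=\ell_2$ or $Z=c_0$ this is impossible.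

\begin{theorem}\label{thm:A}
Let $Z=\ell_2$ in \eqref{eq:cone}. Then $C$ is a closed generating cone (hence also a wedge) in $X=\ell_2\oplus\ell_1$, and there are no Lipschitz maps $(\cdot)^\pm\colon X\to C$ with $x=x^+-x^-$ for all $x\in X$.
\end{theorem}

For $Z=c_0$ we can say exactly how discontinuous decompositions must be. For $B\subseteq X$ we call a map $p\colon B\to C$ a \emph{positive part on $B$} if $p(x)-x\in C$ for all $x\in B$; then $x^+=p(x)$ and $x^-=p(x)-x$ is a decomposition, and every decomposition arises in this way. No continuity is assumed. The modulus of $p$ is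
\[
\omega_p(\delta)=\sup\{\|p(x)-p(x')\|:x,x'\in B,\ \|x-x'\|\le\delta\}\in[0,\infty]\qquad(\delta>0).
\]
We write $B(x_0,R)$ for the closed ball.

\begin{theorem}\label{thm:B}
Let $Z=c_0$ in \eqref{eq:cone}, so that $X=c_0\oplus\ell_1$.
\begin{enumerate}
\item[\textup{(1)}] For all $x_0\in X$ and $R>0$, every positive part $p$ on $B(x_0,R)$ and every $\delta>0$, we have $\omega_p(\delta)\ge R$.
\item[\textup{(2)}] For every $\varepsilon>0$ there is a continuous positively homogeneous positive part $p$ on $X$ with $\|p(x)\|\le\frac{3+\varepsilon}2\|x\|$ for all $x$, and with the following property: for all $x_0\in X$ and $R>0$, the map $x\mapsto p(x_0)+p(x-x_0)$ is a continuous positive part on $B(x_0,R)$ whose modulus there satisfies $\omega(\delta)\le(1+\varepsilon)R+\delta$ for all $\delta>0$.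
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:B}
Let $X=c_0\oplus\ell_1$ and $C$ be as in Theorem \ref{thm:B}.
\begin{enumerate}
\item[\textup{(a)}] For every ball $B=B(x_0,R)$ with $R>0$ we have $\inf_p\inf_{\delta>0}\omega_p(\delta)=R$, the infimum being over all positive parts $p$ on $B$.
\item[\textup{(b)}] No positive part on a nonempty open set is uniformly continuous; in particular none is H\"older or Lipschitz.
\item[\textup{(c)}] Every positive part $p$ on $X$ has $\omega_p(\delta)=\infty$ for every $\delta>0$, so it is not even coarsely continuous (which would mean that $\omega_p(\delta)<\infty$ for every $\delta>0$).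
\item[\textup{(d)}] There is nevertheless a decomposition $x=x^+-x^-$ with maps $(\cdot)^\pm\colon X\to C$ that are continuous and positively homogeneous.
\end{enumerate}
\end{corollary}

\begin{proof}[Proof, given Theorem \ref{thm:B}]
In (a), ``$\ge$'' is Theorem \ref{thm:B}(1), and ``$\le$'' follows from Theorem \ref{thm:B}(2) by letting $\delta\to0$ and $\varepsilon\to0$. For (b), restrict the positive part to a closed ball of radius $R>0$ inside the open set; by (1) its modulus is at least $R$ for every $\delta$, so it does not tend to $0$ as $\delta\to 0$. For (c), restrict $p$ to $B(0,R)$, apply (1), and let $R\to\infty$. Finally, (d) is the first part of (2), because $x^-=p(x)-x$ inherits continuity and homogeneity from $p$.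
\end{proof}

In both examples the norm of $X$ is additive on $C$, and $C$ is normal (Lemma \ref{lem:cone}). So the absence of Lipschitz decompositions is not due to a lack of normality. For $Z=c_0$, by (d), it is not due to a lack of continuous decompositions either.

Section \ref{sec:cone} verifies that $C$ is a closed generating cone. Section \ref{sec:strategy} extracts from a decomposition the one inequality on which everything rests. Section \ref{sec:midpoints} uses it with approximate midpoints and proves Theorem \ref{thm:A}. Section \ref{sec:interlace} replaces midpoints by interlaced tuples and proves Theorem \ref{thm:B}(1). Section \ref{sec:upper} contains the continuous decompositions of Theorem \ref{thm:B}(2).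

\section{The cone is closed and generating}\label{sec:cone}

The following property of $Q$ is standard (Banach--Mazur); we include the proof.

\begin{lemma}\label{lem:quotient}
For all $z\in Z$ and $\varepsilon>0$ there is $y\in\ell_1$ with $Qy=z$ and $\|y\|_1\le(1+\varepsilon)\|z\|$.
\end{lemma}

\begin{proof}
Let $0<\theta<1$ with $(1-\theta)^{-1}\le1+\varepsilon$, and put $r_0=z$. If $r_i=0$, stop. If $r_i\ne0$, choose $j_i$ with $\bigl\|r_i/\|r_i\|-z_{j_i}\bigr\|\le\theta$ and put $r_{i+1}=r_i-\|r_i\|z_{j_i}$, so that $\|r_{i+1}\|\le\theta\|r_i\|$. Let $e_j$ be the unit vectors of $\ell_1$ and $y=\sum_i\|r_i\|e_{j_i}$, the sum being over all $i$ with $r_i\ne0$. Then $\|y\|_1\le\sum_i\theta^i\|z\|\le(1+\varepsilon)\|z\|$. Since $r_i\to0$ unless the procedure stops, $Qy=\sum_i(r_i-r_{i+1})=z$.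
\end{proof}

We need two facts on order intervals in $\ell_1$. The \emph{truncation} of $y$ to $[-w,w]$ is $y'=(y\wedge w)\vee(-w)$; it satisfies $|y'|\le w$ and $|y-y'|=(|y|-w)^+$.

First, $[-w,w]$ is \emph{norm compact} for every $w\in\ell_1^+$. Indeed, a sequence in $[-w,w]$ has a coordinatewise convergent subsequence; its limit is in $[-w,w]$, and convergence is in norm because all the tails are dominated by those of $w$.

Second, for $w,w'\in\ell_1^+$,
\begin{equation}\label{eq:sum}
[-(w+w'),\,w+w']=[-w,w]+[-w',w'].
\end{equation}
Here ``$\supseteq$'' is the triangle inequality. For ``$\subseteq$'', if $|y|\le w+w'$ and $y'$ is the truncation of $y$ to $[-w,w]$, then $|y-y'|=(|y|-w)^+\le w'$.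

Recall that a cone $C$ induces the order $x\le_C x'$ defined by $x'-x\in C$, and that $C$ is \emph{normal} if there is a constant $M$ with $\|x\|\le M\|x'\|$ whenever $0\le_Cx\le_Cx'$.

\begin{lemma}\label{lem:cone}
For every separable $Z$, the set $C$ in \eqref{eq:cone} is a closed generating cone in $X$. Moreover $\|(z,w)\|=\|w\|_1$ for $(z,w)\in C$. Hence the norm is additive and monotone on $C$, and $C$ is normal.
\end{lemma}

\begin{proof}
\emph{Wedge.} If $|y|\le w$, $|y'|\le w'$ and $\lambda\ge0$, then $|y+y'|\le w+w'$ and $|\lambda y|\le\lambda w$. So $C+C\subseteq C$ and $\lambda C\subseteq C$.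

\emph{Pointed.} If $(z,w)$ and $-(z,w)$ are in $C$, then $w\ge0$ and $-w\ge0$, so $w=0$ and $z\in Q[0,0]=\{0\}$.

\emph{Closed.} The first component is only known through a lift, so lifts of a convergent sequence must be made to converge; this is where compactness of order intervals enters. Let $(Qy_n,w_n)\to(z,w)$ with $|y_n|\le w_n$. Then $w\ge0$. Let $y_n'$ be the truncation of $y_n$ to $[-w,w]$. Since $|y_n-y_n'|=(|y_n|-w)^+\le|w_n-w|$, we have $\|y_n-y_n'\|_1\to0$. By compactness a subsequence of $(y_n')$ converges to some $y\in[-w,w]$. Along it also $y_n\to y$, so $z=Qy$ and $(z,w)\in C$.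

\emph{Generating.} Given $(z,w)$, choose $y$ with $Qy=z$. Then $(z,w)=(Qy,|y|+w^+)-(0,|y|+w^-)$, and both terms are in $C$.

\emph{Norm.} If $|y|\le w$, then $\|Qy\|\le\|y\|_1\le\|w\|_1$, so $\|(Qy,w)\|=\|w\|_1$. Since $\|\cdot\|_1$ is additive on $\ell_1^+$, the norm of $X$ is additive on $C$. If $0\le_Cx\le_Cx'$, then $\|x'\|=\|x\|+\|x'-x\|\ge\|x\|$, which is monotonicity, and normality with $M=1$.
\end{proof}

\section{What a decomposition provides}\label{sec:strategy}

The next lemma is the link between decompositions and the quotient map $Q$.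

\begin{lemma}\label{lem:majorant}
Let $(z,w_0)\in X$ and let $c=(a,u)\in C$ be such that $c-(z,w_0)\in C$. Put $g=2u-w_0$. Then
\begin{equation}\label{eq:lift}
g\ge0,\qquad z\in Q[-g,g],
\end{equation}
and for every $q\in\ell_1^+$ the distance from $z$ to the compact set $Q[-q,q]$ satisfies
\begin{equation}\label{eq:dist}
\operatorname{dist}\bigl(z,Q[-q,q]\bigr)\le\|(g-q)^+\|_1 .
\end{equation}
\end{lemma}

\begin{proof}
Write $c-(z,w_0)=(b,v)\in C$. Then $v=u-w_0$, so $g=u+v\ge0$. Since order intervals are symmetric, $z=a-b\in Q[-u,u]+Q[-v,v]=Q[-g,g]$ by \eqref{eq:sum}. Now let $e=(g-q)^+$ and write $z=Qy$ with $|y|\le g\le q+e$. By \eqref{eq:sum}, $y=y_1+y_2$ with $|y_1|\le q$ and $|y_2|\le e$. Then $Qy_1\in Q[-q,q]$ and $\|z-Qy_1\|=\|Qy_2\|\le\|e\|_1$.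
\end{proof}

It is worth seeing what \eqref{eq:lift} does and does not say. If $\sigma\colon Z\to\ell_1$ is any right inverse of $Q$, that is, a map with $Q\sigma(z)=z$ for all $z$, then
\begin{equation}\label{eq:formula}
p(z,w)=\bigl(\tfrac12z,\ \tfrac12|\sigma(z)|+w^+\bigr),\qquad
p(z,w)-(z,w)=\bigl(-\tfrac12z,\ \tfrac12|\sigma(z)|+w^-\bigr)
\end{equation}
defines a positive part $p$ on $X$: both vectors lie in $C$ because $\pm\frac12z=Q(\pm\frac12\sigma(z))$. If $\sigma$ is continuous or Lipschitz, so is $p$. In the other direction, however, a decomposition does not return a lift of $z$. It returns only a dominating element $g$; lifts of $z$ exist in $[-g,g]$, but none of them is singled out. So it is not enough to know that $Q$ has no Lipschitz right inverse. What helps is that the interval is compact: if one element $q$ almost dominates $g(z)$ for many points $z$, then by \eqref{eq:dist} all these points are close to one compact set, and so they cannot be well separated.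

\begin{lemma}\label{lem:sep}
Let $K$ be a compact subset of a Banach space and let $(x_j)$ be a sequence with $\operatorname{dist}(x_j,K)\le\rho$ for all $j$ and $\|x_j-x_l\|\ge\gamma$ for $j\ne l$. Then $\gamma\le2\rho$.
\end{lemma}

\begin{proof}
Choose $k_j\in K$ with $\|x_j-k_j\|\le\rho$. Then $\gamma\le\|x_j-x_l\|\le2\rho+\|k_j-k_l\|$ for $j\ne l$, and $\|k_j-k_l\|$ is arbitrarily small for suitable $j\ne l$ in a convergent subsequence of $(k_j)$.
\end{proof}

The strategy in both theorems is now the same: \emph{find infinitely many points of $Z$ with mutual distances at least $\gamma$, and one $q\in\ell_1^+$, such that $\|(g-q)^+\|_1\le\rho$ at all of them.} Then $\gamma\le2\rho$. In the proof of Theorem \ref{thm:A} we reach $\rho<\gamma/2$, a contradiction; in the proof of Theorem \ref{thm:B}(1) the inequality $\gamma\le2\rho$ is the lower bound itself.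

\begin{remark}
The choice of $Z$ matters. If $Z=\ell_1$, choose $y_i$ with $Qy_i=e_i$ and $\|y_i\|_1\le2$; the bounded linear map $\sigma$ with $\sigma(e_i)=y_i$ is a right inverse of $Q$, and \eqref{eq:formula} is a Lipschitz decomposition.
\end{remark}

\section{Lipschitz decompositions and approximate midpoints}\label{sec:midpoints}

In this section let $Z\ne\{0\}$, and suppose that $x\mapsto x^+$ is a Lipschitz positive part on $X$. (Then $x^-=x^+-x$ is automatically Lipschitz, and nothing else about it is used.) Write $(z,0)^+=(a(z),u(z))$ and $g(z)=2u(z)$. Then $g\colon Z\to\ell_1^+$ is Lipschitz, and Lemma \ref{lem:majorant} with $w_0=0$ applies to every $z\in Z$. Let $L$ be the least Lipschitz constant of $g$. If $L=0$, then $g$ is constant, and \eqref{eq:lift} puts the unbounded set $Z$ inside a compact set, which is impossible. So $L>0$.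

How can one find a common $q$ for many points? Suppose that $\alpha=g(x)$ and $\beta=g(y)$ are as far apart as the Lipschitz condition allows. Call a point a midpoint of two others if its distance to each is half of their distance. Then $g$ sends every midpoint of $x$ and $y$ to a midpoint of $\alpha$ and $\beta$. In $\ell_1$ all midpoints lie coordinatewise between $\alpha$ and $\beta$, hence below $\alpha\vee\beta$. The quantitative version is as follows.

\begin{lemma}\label{lem:mid}
For $\alpha,\beta,t\in\ell_1$,
\[
\|(t-\alpha\vee\beta)^+\|_1\le\tfrac12\bigl(\|t-\alpha\|_1+\|t-\beta\|_1-\|\alpha-\beta\|_1\bigr).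
\]
\end{lemma}

\begin{proof}
Both sides are sums over coordinates, so let $\alpha,\beta,t$ be real. If $t\le\max(\alpha,\beta)$, the left side is $0$ and the right side is nonnegative by the triangle inequality. If $t>\max(\alpha,\beta)$, the right side is $\frac12(2t-\alpha-\beta-|\alpha-\beta|)=t-\max(\alpha,\beta)$.
\end{proof}

Let $0<\theta<1$ and choose $x\ne y$ in $Z$ with $\|g(x)-g(y)\|_1\ge(1-\theta)L\|x-y\|$. Put
\[
d=\|x-y\|,\qquad m=\tfrac12(x+y),\qquad q=g(x)\vee g(y)\in\ell_1^+,\qquad K=Q[-q,q].
\]
Suppose that $v\in Z$ and $\kappa\ge0$ satisfy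
\begin{equation}\label{eq:approxmid}
\|m+v-x\|\le(1+\kappa)\tfrac d2,\qquad\|m+v-y\|\le(1+\kappa)\tfrac d2 .
\end{equation}
Then $t=g(m+v)$ has distance at most $(1+\kappa)Ld/2$ from $g(x)$ and from $g(y)$. So \eqref{eq:dist} and Lemma \ref{lem:mid} give
\begin{equation}\label{eq:midest}
\operatorname{dist}(m+v,K)\le\|(t-q)^+\|_1\le\tfrac12\bigl((1+\kappa)Ld-(1-\theta)Ld\bigr)=\tfrac12(\kappa+\theta)Ld .
\end{equation}
The compact set $K$ does not depend on $v$. By Lemma \ref{lem:sep}, a contradiction arises as soon as there is a sequence of vectors $v$ with \eqref{eq:approxmid} whose mutual distances are at least some $\gamma>(\kappa+\theta)Ld$.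

\subsection*{An illustration: $Z=c_0$}

This case is contained in Theorem \ref{thm:B}(1), but it shows the argument in its simplest form, because in $c_0$ two points have many exact midpoints. Let $\theta<1/(4L)$. Since $x-y\in c_0$, there is $J_0$ with $|x(J)-y(J)|\le d/2$ for $J>J_0$. Let $v_J=\frac d4e_J$ with $J>J_0$, where $e_J$ now denotes a unit vector of $c_0$. In the coordinate $J$, both $m+v_J-x$ and $m+v_J-y$ have modulus at most $\frac d4+\frac d4=\frac d2$; in the other coordinates they agree with $\mp\frac12(x-y)$. So \eqref{eq:approxmid} holds with $\kappa=0$, and by \eqref{eq:midest} all the points $m+v_J$ are within $\frac12\theta Ld$ of $K$. Their mutual distances are $\frac d4>\theta Ld$, which contradicts Lemma \ref{lem:sep}. Hence there is no Lipschitz decomposition for $Z=c_0$.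

\subsection*{The Hilbert space case: proof of Theorem \ref{thm:A}}

By Lemma \ref{lem:cone}, $C$ is a closed generating cone. Suppose that Lipschitz maps $(\cdot)^\pm$ as in the theorem exist. Then $x\mapsto x^+$ is a Lipschitz positive part, and the above applies with $Z=\ell_2$. In $\ell_2$ the exact midpoint is unique, so we must allow $\kappa>0$. The point is that moving away from $m$ orthogonally to $x-y$ by a distance $sd/2$ increases the distances to $x$ and $y$ only by a factor $1+O(s^2)$. The separation gained is of order $s$ and the price in \eqref{eq:midest} is of order $s^2$.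

Precisely, choose $0<s\le1$ with $Ls\le\frac12$, and then $x\ne y$ as above with $\theta=\frac{s^2}2$. Put $r=\frac{sd}2$. If $v\perp x-y$ and $\|v\|=r$, then by Pythagoras
\[
\|m+v-x\|=\|m+v-y\|=\tfrac d2\sqrt{1+s^2}\le\tfrac d2\bigl(1+\tfrac{s^2}2\bigr),
\]
so \eqref{eq:approxmid} holds with $\kappa=\frac{s^2}2$. By \eqref{eq:midest},
\[
\operatorname{dist}(m+v,K)\le\tfrac12Lds^2=Ls\,r\le\tfrac r2 .
\]
Let $(v_n)$ be an orthonormal sequence in the orthogonal complement of $x-y$. The points $m+rv_n$ have mutual distances $\sqrt2\,r$ and are within $r/2$ of the compact set $K$. Lemma \ref{lem:sep} gives $\sqrt2\,r\le r$, a contradiction. \qed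

\section{Interlaced tuples: the lower bound for \texorpdfstring{$c_0$}{c0}}\label{sec:interlace}

The midpoint argument needs a pair of points at which the Lipschitz constant is almost attained, and so it does not apply to positive parts on a ball that are only known to have finite modulus at one $\delta$. We need another source of a common $q$. Now it will come from an infinite family of points, indexed by finite subsets of $\mathbb N$, in which many pairs are $\delta$-close.

\subsection{Functions of tuples with values in \texorpdfstring{$\ell_1$}{l1}}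

For $k\ge1$ let $[\mathbb N]^k$ be the set of tuples $n=(n_1<\dots<n_k)$ in $\mathbb N$. We call two tuples $n,m\in[\mathbb N]^k$, in this order, \emph{interlaced} if $n_1<m_1<n_2<m_2<\dots<n_k<m_k$.

\begin{lemma}\label{lem:interlace}
Let $f\colon[\mathbb N]^k\to\ell_1$ be bounded, with $\|f(n)-f(m)\|_1\le\tau$ for all interlaced $n,m$. Then there is $u\in\ell_1$ such that for all $\varepsilon>0$ and $N\in\mathbb N$ some $n\in[\mathbb N]^k$ with $n_1>N$ satisfies $\|f(n)-u\|_1<\frac\tau2+\varepsilon$.
\end{lemma}

The point is that $u$ does not depend on $N$ or $\varepsilon$. The factor $\frac12$ comes from the way disjointly supported vectors add up in $\ell_1$: if $f(n)=u+h_n$ and $f(m)=u+h_m$ with $h_n,h_m$ almost disjoint, then $\|f(n)-f(m)\|_1\approx\|h_n\|_1+\|h_m\|_1$.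

We take limits along a fixed free ultrafilter $\mathcal U$ on $\mathbb N$. Recall what this provides: every bounded real sequence $(a_j)$, even if defined only for large $j$, has a limit $\lim_ja_j$ along $\mathcal U$; this limit is linear and monotone and agrees with the ordinary limit if that exists; if $\lim_ja_j<c$, then the set $\{j:a_j<c\}$ belongs to $\mathcal U$, and sets in $\mathcal U$ are infinite. A bounded sequence $(v_j)$ in $\ell_1$ has a coordinatewise limit $v(l)=\lim_jv_j(l)$; since $\sum_{l\le M}|v(l)|=\lim_j\sum_{l\le M}|v_j(l)|\le\sup_j\|v_j\|_1$ for all $M$, it lies in $\ell_1$ with $\|v\|_1\le\sup_j\|v_j\|_1$. All limits in this subsection are along $\mathcal U$.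

We use the following fact: \emph{if $(v_j)$ is bounded in $\ell_1$ with coordinatewise limit $0$, then for every $v\in\ell_1$}
\begin{equation}\label{eq:fact}
\lim_j\|v+v_j\|_1=\|v\|_1+\lim_j\|v_j\|_1 .
\end{equation}
Indeed, $0\le|a|+|b|-|a+b|\le2\min(|a|,|b|)$ for real $a,b$, so
\[
0\le\|v\|_1+\|v_j\|_1-\|v+v_j\|_1\le2\sum_l\min(|v(l)|,|v_j(l)|).
\]
For each $M$ the last sum is at most $\sum_{l\le M}|v_j(l)|+\sum_{l>M}|v(l)|$. The first part tends to $0$ along $\mathcal U$, and the second is small for large $M$.

\medskip
\noindent\emph{The case $k=1$.} Here $\|f(n)-f(m)\|_1\le\tau$ for all $n<m$. Let $u$ be the coordinatewise limit of $f(n)$ and $D=\lim_n\|f(n)-u\|_1$. By \eqref{eq:fact}, $\lim_m\|f(n)-f(m)\|_1=\|f(n)-u\|_1+D$ for each $n$, and this limit is at most $\tau$. Taking the limit over $n$, we get $2D\le\tau$. So $\|f(n)-u\|_1<\frac\tau2+\varepsilon$ for infinitely many $n$. The general proof peels off one variable at a time in the same way.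

\begin{proof}[Proof of Lemma \ref{lem:interlace}]
Let $f_k=f$, and for $i=k,\dots,1$ let $f_{i-1}(n_1,\dots,n_{i-1})$ be the coordinatewise limit over $n_i$ of $f_i(n_1,\dots,n_i)$. All $f_i$ are bounded in norm by $\sup_n\|f(n)\|_1$. Put $u=f_0\in\ell_1$, $d_i=f_i-f_{i-1}$ and
\[
S_i(n)=d_1(n_1)+d_2(n_1,n_2)+\dots+d_i(n_1,\dots,n_i)=f_i(n_1,\dots,n_i)-u .
\]
For fixed $n_1,\dots,n_{i-1}$, the coordinatewise limit over $n_i$ of $d_i(n_1,\dots,n_i)$ is $0$. Let
\[
E_i(n_1,\dots,n_{i-1})=\lim_{n_i}\|d_i(n_1,\dots,n_i)\|_1,\qquad
D_i=\lim_{n_1}\cdots\lim_{n_{i-1}}E_i(n_1,\dots,n_{i-1}).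
\]

\emph{One tuple.} By \eqref{eq:fact}, $\lim_{n_i}\|S_i(n)\|_1=\|S_{i-1}(n)\|_1+E_i(n_1,\dots,n_{i-1})$. Applying this for $i=k$, then taking $\lim_{n_{k-1}}$ and applying it to the first term, and so on down to $S_0=0$, we obtain
\begin{equation}\label{eq:one}
\lim_{n_1}\cdots\lim_{n_k}\|f(n)-u\|_1=\sum_{i=1}^kD_i .
\end{equation}

\emph{Two tuples.} Applying \eqref{eq:fact} first to the variable $m_i$ and then to $n_i$, we get
\begin{align*}
\lim_{n_i}\lim_{m_i}\|S_i(n)-S_i(m)\|_1
&=\lim_{n_i}\|S_i(n)-S_{i-1}(m)\|_1+E_i(m_1,\dots,m_{i-1})\\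
&=\|S_{i-1}(n)-S_{i-1}(m)\|_1+E_i(n_1,\dots,n_{i-1})+E_i(m_1,\dots,m_{i-1}).
\end{align*}
Under the remaining limits $\lim_{n_1}\lim_{m_1}\cdots\lim_{n_{i-1}}\lim_{m_{i-1}}$ each of the two $E_i$-terms becomes $D_i$, since it depends on only one of the tuples and limits of constants may be dropped. Starting with $i=k$ and descending, we find
\[
\lim_{n_1}\lim_{m_1}\cdots\lim_{n_k}\lim_{m_k}\|f(n)-f(m)\|_1=2\sum_{i=1}^kD_i .
\]
In this iterated limit each variable may be restricted to values larger than the preceding one in the order $n_1,m_1,n_2,m_2,\dots$. So only interlaced tuples matter, and the limit is at most $\tau$. Hence $\sum_iD_i\le\frac\tau2$.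

\emph{Choice of $n$.} By \eqref{eq:one}, $\lim_{n_1}\cdots\lim_{n_k}\|f(n)-u\|_1<\frac\tau2+\varepsilon$. So the set of $n_1$ for which $\lim_{n_2}\cdots\lim_{n_k}\|f(n)-u\|_1<\frac\tau2+\varepsilon$ belongs to $\mathcal U$, and we can choose such an $n_1>N$. In the same way we choose successively $n_2>n_1$, \dots, $n_k>n_{k-1}$, arriving at $\|f(n)-u\|_1<\frac\tau2+\varepsilon$.
\end{proof}

\subsection{A family of points in \texorpdfstring{$c_0$}{c0}}

To use Lemma \ref{lem:interlace} with $f(n)=g(z_n)$, we want points $z_n$, $n\in[\mathbb N]^k$, in the ball of radius $R$ of $c_0$ such that $z_n$ and $z_m$ are $\delta$-close when $n,m$ are interlaced, but far apart when $n_k<m_1$. A first try is the average of step functions $z_n=\frac Rk\sum_i1_{\{1,\dots,n_i\}}$, whose $J$-th coordinate is $\frac Rk\#\{i:n_i\ge J\}$. Interlaced tuples give points at distance at most $R/k$, and if $n_k<m_1$, the coordinate $J=n_k+1$ shows that the distance is $R$. The best separation possible in a ball of radius $R$ is $2R$, and it is attained if the descent from $R$ to $0$ makes a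 detour through $-R$.

Let $h\colon[0,1]\to[-1,1]$ be the piecewise linear function with $h(0)=0$, $h(\frac12)=-1$, $h(1)=1$ and a break only at $\frac12$. Its slopes are $-2$ and $4$, so it is $4$-Lipschitz. For even $k$ and $n\in[\mathbb N]^k$ let
\[
z_n(J)=R\,h\Bigl(\tfrac1k\,\#\{i:n_i\ge J\}\Bigr)\qquad(J\in\mathbb N).
\]
Since $z_n(J)=Rh(0)=0$ for $J>n_k$, we have $z_n\in c_0$, and $\|z_n\|\le R$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.6cm,y=1.15cm]
\draw[->] (0,0)--(18.4,0) node[right] {$J$};
\draw[->] (0,-1.3)--(0,1.45);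
\node[left] at (0,1) {$R$};
\node[left] at (0,-1) {$-R$};
\draw[very thick] (0,1)--(2,1) (2,0)--(4,0) (4,-1)--(6,-1) (6,-0.5)--(8,-0.5) (8,0)--(18,0);
\draw[thick,dashed] (0,1.08)--(10,1.08) (10,0.08)--(12,0.08) (12,-0.92)--(14,-0.92) (14,-0.42)--(16,-0.42) (16,0.08)--(18,0.08);
\draw[dotted,thick] (6,-1)--(6,1.08);
\foreach \x/\lab in {2/n_1,4/n_2,6/n_3,8/n_4,10/m_1,12/m_2,14/m_3,16/m_4}
  {\draw (\x,-0.06)--(\x,0.06); \node[above right] at (\x-0.15,0.06) {\small $\lab$};}
\end{tikzpicture}
\caption{The sequences $z_n$ (solid) and $z_m$ (dashed, drawn slightly higher) for $k=4$ and $n_4<m_1$. From left to right each takes the values $R,0,-R,-\frac R2,0$, and it changes value just after each entry of its tuple. At the coordinate $J=n_3$ they differ by $2R$.}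
\label{fig:zn}
\end{figure}

\emph{Interlaced tuples are close.} Let $n_1<m_1<n_2<\dots<n_k<m_k$. Then $m_i>n_i$ shows $\#\{i:n_i\ge J\}\le\#\{i:m_i\ge J\}$. If $m_i\ge J$ and $i<k$, then $n_{i+1}\ge J$; so $\#\{i:m_i\ge J\}\le\#\{i:n_i\ge J\}+1$. Hence
\begin{equation}\label{eq:close}
\|z_n-z_m\|\le\tfrac{4R}k .
\end{equation}

\emph{Successive tuples are far apart.} Let $n_k<m_1$ and take $J=n_{k/2+1}$ (Figure \ref{fig:zn}). Exactly $k/2$ entries of $n$, and all entries of $m$, are at least $J$. So $z_n(J)=Rh(\frac12)=-R$ and $z_m(J)=Rh(1)=R$, and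
\begin{equation}\label{eq:far}
\|z_n-z_m\|\ge2R .
\end{equation}

\subsection{Proof of Theorem \ref{thm:B}(1)}

Let $p$ be a positive part on $B(x_0,R)$, where $x_0=(z_0,w_0)$; let $\delta>0$ and $\eta=\omega_p(\delta)$. We may assume $\eta<\infty$. For $z\in c_0$ with $\|z\|\le R$, write $p(z_0+z,w_0)=(a(z),u(z))$ and $g(z)=2u(z)-w_0$. Lemma \ref{lem:majorant}, applied to the point $(z_0+z,w_0)$, gives
\begin{equation}\label{eq:distB}
\operatorname{dist}\bigl(z_0+z,Q[-q,q]\bigr)\le\|(g(z)-q)^+\|_1\qquad(q\in\ell_1^+).
\end{equation}
Moreover, $\|g(z)-g(z')\|_1=2\|u(z)-u(z')\|_1\le2\eta$ if $\|z-z'\|\le\delta$. It follows that $g$ is bounded on $\{\|z\|\le R\}$: with $M=\lceil R/\delta\rceil$, consecutive points among $0,\frac1Mz,\frac2Mz,\dots,z$ have distance at most $\delta$, so $\|g(z)\|_1\le\|g(0)\|_1+2M\eta$.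

Choose an even $k$ with $4R/k\le\delta$, and let $f(n)=g(z_n)$ for $n\in[\mathbb N]^k$. Then $f$ is bounded, and by \eqref{eq:close} the hypothesis of Lemma \ref{lem:interlace} holds with $\tau=2\eta$. Let $u_*$ be the element of $\ell_1$ given by that lemma, and let $\varepsilon>0$. Applying the lemma repeatedly, each time after the first with $N$ the largest entry of the tuple found before, we obtain tuples $n^{(1)},n^{(2)},\dots$ such that all entries of $n^{(j)}$ are smaller than all entries of $n^{(j+1)}$, and $\|g(z_{n^{(j)}})-u_*\|_1\le\eta+\varepsilon$ for all $j$.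

Put $q=|u_*|$. Since $(g(z)-q)^+\le|g(z)-u_*|$, \eqref{eq:distB} shows that all the points $z_0+z_{n^{(j)}}$ are within $\eta+\varepsilon$ of the compact set $Q[-q,q]$. By \eqref{eq:far} their mutual distances are at least $2R$. Lemma \ref{lem:sep} gives $2R\le2(\eta+\varepsilon)$. Since $\varepsilon>0$ was arbitrary, $\eta\ge R$. \qed

\section{Continuous decompositions: the upper bound}\label{sec:upper}

We prove Theorem \ref{thm:B}(2). By \eqref{eq:formula} it suffices to have a continuous right inverse of $Q$ with good norm control. We use Michael's selection theorem \cite{Michael}: \emph{a lower semicontinuous map from a metric space to the nonempty closed convex subsets of a Banach space has a continuous selection.} Here a set-valued map $\Phi$ is lower semicontinuous if for every $y_0\in\Phi(z_0)$ and every neighborhood $V$ of $y_0$ we have $\Phi(z)\cap V\ne\emptyset$ for all $z$ near $z_0$. If $\Phi$ has this property, so does $z\mapsto\overline{\Phi(z)}$, because an open set meets $\overline{\Phi(z)}$ only if it meets $\Phi(z)$.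

\begin{lemma}\label{lem:BG}
For every $\varepsilon>0$ there is a continuous positively homogeneous map $\sigma\colon c_0\to\ell_1$ with $Q\sigma(z)=z$ and $\|\sigma(z)\|_1\le(1+\varepsilon)\|z\|$ for all $z$.
\end{lemma}

This is the Bartle--Graves theorem for $Q$, with control of the norm.

\begin{proof}
For $z$ in the unit sphere $S$ of $c_0$ let $\Phi(z)=\{y\in\ell_1:Qy=z,\ \|y\|_1<1+\varepsilon\}$. This set is convex, and it is nonempty by Lemma \ref{lem:quotient}, applied with $\varepsilon/2$. To see that $\Phi$ is lower semicontinuous, let $y_0\in\Phi(z_0)$. For $z\in S$ choose $e_z\in\ell_1$ with $Qe_z=z-z_0$ and $\|e_z\|_1\le2\|z-z_0\|$. Then $Q(y_0+e_z)=z$, and $y_0+e_z\to y_0$ as $z\to z_0$; since $\|y_0\|_1<1+\varepsilon$, we have $y_0+e_z\in\Phi(z)$ for $z$ near $z_0$.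

So $z\mapsto\overline{\Phi(z)}$ is lower semicontinuous with nonempty closed convex values, and it has a continuous selection $\sigma\colon S\to\ell_1$. By continuity of $Q$ and of the norm, $Q\sigma(z)=z$ and $\|\sigma(z)\|_1\le1+\varepsilon$ on $S$. Put $\sigma(0)=0$ and extend $\sigma$ to all $z\ne0$ by $\sigma(z)=\|z\|\,\sigma(z/\|z\|)$. This is positively homogeneous, satisfies the norm estimate and $Q\sigma(z)=z$, and is continuous; at $0$ this follows from the norm estimate.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:B}(2)]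
Take $\sigma$ from Lemma \ref{lem:BG} and define $p$ by \eqref{eq:formula}. As noted there, $p$ is a positive part on $X$. It is continuous and positively homogeneous, because $\sigma$ is. By Lemma \ref{lem:cone},
\[
\|p(z,w)\|=\bigl\|\tfrac12|\sigma(z)|+w^+\bigr\|_1\le\tfrac{1+\varepsilon}2\|z\|+\|w\|_1\le\tfrac{3+\varepsilon}2\|(z,w)\|.
\]
Let $(z,w),(z',w')\in B(0,R)$ have distance at most $\delta$. In the second component of $p$ we estimate the difference of the $\sigma$-terms crudely by the sum of their norms. Since $|w^+-w'^+|\le|w-w'|$, this gives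
\[
\|p(z,w)-p(z',w')\|\le\max\Bigl(\tfrac\delta2,\ \tfrac12\|\sigma(z)\|_1+\tfrac12\|\sigma(z')\|_1+\|w-w'\|_1\Bigr)\le(1+\varepsilon)R+\delta .
\]
Finally, let $x_0\in X$ and $\tilde p(x)=p(x_0)+p(x-x_0)$ for $x\in B(x_0,R)$. Then $\tilde p(x)\in C$, and
\[
\tilde p(x)-x=\bigl(p(x_0)-x_0\bigr)+\bigl(p(x-x_0)-(x-x_0)\bigr)\in C .
\]
So $\tilde p$ is a continuous positive part on $B(x_0,R)$. Since $\tilde p(x)-\tilde p(x')=p(x-x_0)-p(x'-x_0)$, its modulus satisfies $\omega_{\tilde p}(\delta)\le(1+\varepsilon)R+\delta$ by the estimate on $B(0,R)$.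
\end{proof}

By Theorem \ref{thm:B}(1), the modulus of $\tilde p$ on $B(x_0,R)$ is also at least $R$ for every $\delta>0$. So the crude estimate in the last proof loses nothing in the limit $\varepsilon,\delta\to0$.

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Lipschitz Structure In Ordered Banach Spaces},
\url{http://www.math.ualberta.ca/~vtroitsky/positivity2017/talks/Messerschmidt.pdf}.

\bibitem{Michael}
Michael, Ann. of Math. \textbf{63} (1956).

\end{thebibliography}

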